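# Bounded variation on sets of positive half-dimensional measure

## 1. Functions that are Lipschitz on a set of positive measure

Throughout, $\lambda$ is Lebesgue measure on $\mathbb R$. For $A\subset\mathbb R$ and $f:A\to\mathbb R$, the **variation** of $f$ on $A$ is
$$\operatorname{var}(f,A)=\sup\Big\{\sum_{i=1}^{n-1}|f(x_{i+1})-f(x_i)|:\ n\in\mathbb N,\ x_1<\dots<x_n,\ x_i\in A\Big\},$$
and $f$ is of bounded variation on $A$ if this is finite. Only points of $A$ count. The indicator of the rationals has infinite variation on $[0,1]$ and variation $0$ on the irrationals.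

The $1/2$-dimensional **Hausdorff measure** and **Hausdorff content** of $A$ are
$$\mathcal H^{1/2}(A)=\lim_{\delta\to0}\inf\Big\{\sum_i(\operatorname{diam}U_i)^{1/2}:A\subset\bigcup_iU_i,\ \operatorname{diam}U_i\le\delta\Big\},\qquad \mathcal H^{1/2}_\infty(A)=\inf\Big\{\sum_i(\operatorname{diam}U_i)^{1/2}:A\subset\bigcup_iU_i\Big\},$$
with countable covers. Clearly $\mathcal H^{1/2}_\infty\le\mathcal H^{1/2}$. For example, an interval $A$ of length $\ell$ has content exactly $\ell^{1/2}$: it covers itself, and any cover by sets of diameters $d_i$ has $\sum d_i^{1/2}\ge(\sum d_i)^{1/2}\ge\ell^{1/2}$. Its Hausdorff measure is infinite, since $d_i\le\delta$ gives $\sum d_i^{1/2}\ge\delta^{-1/2}\sum d_i\ge\delta^{-1/2}\ell$. Both computations work for every measurable set of measure $\ell>0$, giving content at least $\ell^{1/2}$ and infinite Hausdorff measure.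

The question, taken from "The Isomorphism Problem Of" (http://homepages.warwick.ac.uk/~masibe/dokt.pdf), is this.

> Can we find for every Borel function $f:[0,1]\to\mathbb R$ a Borel set $B$ with $\mathcal H^{1/2}(B)>0$ such that $f|_B$ is of bounded variation?

Two known results frame it (we shall not use them). Every Borel function is of bounded variation on some compact set of Hausdorff dimension $1/2$. A typical continuous function, meaning every function in some comeager subset of $C[0,1]$, has infinite variation on every set of dimension larger than $1/2$. So the exponent is right, and the question concerns the endpoint. Dimension $1/2$ does not give positive measure: if $A_k$ has dimension $\frac12-\frac1k$ for $k\ge3$, then $\bigcup A_k$ has dimension $1/2$, but each $A_k$ has $\mathcal H^{1/2}(A_k)=0$, and so does the union.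

Here is a case where nothing has to be done.

**Proposition 1.** Suppose $f$ is Lipschitz on a measurable set $E\subset[0,1]$ with $\lambda(E)>0$. Then there is a compact $B\subset E$ with $\mathcal H^{1/2}(B)=\infty$ on which $f$ is of bounded variation.

*Proof.* Let $L$ be the Lipschitz constant on $E$, and choose a compact $B\subset E$ with $\lambda(B)>0$. For $x_1<\dots<x_n$ in $B$ we have $\sum|f(x_{i+1})-f(x_i)|\le L(x_n-x_1)\le L$. Also $\mathcal H^{1/2}(B)=\infty$ because $\lambda(B)>0$. $\square$

This covers measurable functions with countably many values, since one value is taken on a set of positive measure. It also covers continuous functions that are differentiable at each point of some set of positive measure. Indeed, $E_k=\{x:|f(y)-f(x)|\le k|y-x|\text{ whenever }|y-x|<1/k\}$ is closed, the $E_k$ cover all points of differentiability, so some $E_k$ has positive measure. On the part of $E_k$ in a suitable interval of length less than $1/k$, the function is $k$-Lipschitz.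

What changes in general? Recall **Lusin's theorem**: if $f$ is measurable on a measurable set $E$ of finite measure and $\varepsilon>0$, there is a compact $C\subset E$ with $\lambda(E\setminus C)<\varepsilon$ and $f|_C$ continuous. So we may always assume continuity on a compact set of positive measure, but we get no Lipschitz bound there. We therefore want a bound for $\mathcal H^{1/2}_\infty(B)$ that depends only on the measure of $C$ and the oscillation of $f$, and not on any Lipschitz constant.

## 2. What a variation budget buys on a sawtooth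

Let $f_K:[0,1]\to[0,1]$ be the sawtooth with $f_K(0)=0$ and slopes $+K,-K,+K,\dots$ on the $K$ *pieces* $[\frac iK,\frac{i+1}K]$. Its Lipschitz constant is $K$ and its oscillation is $1$. How much can we keep with variation at most $v\le1$, uniformly in $K$?

**Keeping $K$ short segments.** For $0<v\le1$ let $B=\{f_K\le v/K\}$. It contains one segment of length $v/K^2$ in each piece, with one end at a zero of $f_K$. On each segment $f_K$ is monotone with oscillation $v/K$. Consecutive segments either share a zero or face each other at the common height $v/K$, so passing from one to the next costs nothing. Hence $\operatorname{var}(f_K,B)=K\cdot v/K=v$. For the size of $B$ we use a standard principle.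

**Lemma 2 (mass distribution).** If $\mu$ is a probability measure with $\mu(B)=1$ and $\mu(I)\le D|I|^{1/2}$ for all open intervals $I$, then $\mathcal H^{1/2}_\infty(B)\ge1/D$.

*Proof.* Let sets of diameters $d_i$ cover $B$, and let $\eta_i>0$. Enlarge the sets to open intervals of lengths $d_i+\eta_i$. Then $1\le\sum D(d_i+\eta_i)^{1/2}\le D\sum d_i^{1/2}+D\sum\eta_i^{1/2}$, and $\sum\eta_i^{1/2}$ can be made arbitrarily small. $\square$

Let $\mu$ be normalized Lebesgue measure on our $B$, whose total length is $v/K$, and let $|I|=r$. If $r\le v/K^2$, then $\mu(I)\le rK/v\le(r/v)^{1/2}$. If $v/K^2<r\le1/K$, then $I$ meets at most two pieces, each of mass $1/K$, so $\mu(I)\le2/K<2(r/v)^{1/2}$. If $1/K<r\le1$, then $I$ meets at most $rK+2\le3rK$ pieces, so $\mu(I)\le3r\le3(r/v)^{1/2}$. If $r>1$, the bound is trivial. Thus $\mathcal H_\infty^{1/2}(B)\ge\frac13\sqrt v$.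

The exponent $1/2$ is visible here: each piece receives budget $v/K$, which buys length $v/K^2$, and $K\cdot(v/K^2)^{1/2}=\sqrt v$. One cannot do better by more than a constant.

**Lemma 3 (counting).** Divide $[0,1]$ into $K$ consecutive intervals ("pieces"), and each piece into consecutive cells of length $r$ (the last cell of a piece possibly shorter). Suppose $|f(x)-f(x')|\ge a>0$ whenever $x,x'$ lie in the same piece and $|x-x'|\ge r$. If $\operatorname{var}(f,A)\le V$, then at most $2K+2V/a$ cells meet $A$.

*Proof.* Take pieces and cells half-open on the right (the last ones closed), so that they are disjoint. Let $u_i$ cells of the $i$-th piece meet $A$. If $u_i\ge1$, choose a point of $A$ in the first, third, fifth, ... of these cells. Between two consecutive chosen points there lies a cell that is not the last of its piece, hence has length $r$; so the points are at distance at least $r$. The chosen points contribute variation at least $(\lceil u_i/2\rceil-1)a\ge(u_i/2-1)a$ within the piece. If $u_i=0$, the bound $(u_i/2-1)a<0$ is trivial. Listing the chosen points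 of all pieces in order gives $V\ge\sum_i(u_i/2-1)a=\frac a2\sum_iu_i-Ka$. $\square$

For $f_K$ and $0<v\le1$ take $r=v/K^2\le1/K$ and $a=Kr$. If $\operatorname{var}(f_K,A)\le v$, at most $2K+2v/(Kr)=4K$ cells of length at most $r$ meet $A$, so
$$\mathcal H_\infty^{1/2}(A)\le4K\sqrt r=4\sqrt v.$$
If $v=0$, apply this for every positive $v'$ and let $v'\downarrow0$.

## 3. The theorems

Put $\kappa=1/(3\cdot2^{19})$.

**Theorem 4.** Let $C\subset[0,1]$ be compact, $\ell=\lambda(C)>0$, $f|_C$ continuous, $\omega=\max_Cf-\min_Cf$. There is a compact $B\subset C$ with $\operatorname{var}(f,B)\le2\omega$ and $\mathcal H^{1/2}(B)\ge\mathcal H^{1/2}_\infty(B)\ge\kappa\,\ell^{1/2}$.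

With Lusin's theorem this answers the question: **yes**. For every Borel, indeed every Lebesgue measurable, $f:[0,1]\to\mathbb R$ there is a *compact* $B$ with $\mathcal H^{1/2}(B)>0$ on which $f$ is of bounded variation, and $B$ can be taken inside any prescribed measurable set of positive measure.

**Theorem 5 (with a budget; optimal up to constants).** Let $f$ be measurable on a measurable set $E\subset[0,1]$, $\lambda(E)=\ell>0$, $0<\omega=\sup_Ef-\inf_Ef<\infty$, $0<v\le\omega$. There is a compact $B\subset E$ with $\operatorname{var}(f,B)\le2v$ and $\mathcal H^{1/2}_\infty(B)\ge\frac\kappa2(\ell v/\omega)^{1/2}$. Conversely, for every $K\in\mathbb N$ the sawtooth $f_K$ satisfies: $\operatorname{var}(f_K,A)\le v\le1$ implies $\mathcal H^{1/2}_\infty(A)\le4\sqrt v$.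

For a nondecreasing $\varphi:[0,\infty)\to[0,\infty)$ with $\varphi(0)=0=\lim_{r\to0}\varphi(r)$ (a *gauge*), $\mathcal H^\varphi$ is defined like $\mathcal H^{1/2}$ with $\varphi(\operatorname{diam}U_i)$ in place of $(\operatorname{diam}U_i)^{1/2}$.

**Theorem 6 (exact gauge).** For $\varphi$ as above the following are equivalent:

1. for every Borel $f:[0,1]\to\mathbb R$ there is a Borel $B$ with $\mathcal H^\varphi(B)>0$ and $f|_B$ of bounded variation;
2. the same for every continuous $f$;
3. $\liminf_{r\to0}\varphi(r)/\sqrt r>0$.

If 3 fails, a typical $f\in C[0,1]$ has infinite variation on every $A$ with $\mathcal H^\varphi(A)>0$.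

For instance, the gauge that equals $\sqrt r/\log(1/r)$ for $0<r\le\frac12$ and is constant afterwards is nondecreasing and violates 3, so positivity of $\mathcal H^\varphi(B)$ cannot always be achieved for it.

**Corollary 7.** For every measurable $f:[0,1]\to\mathbb R$ there is a continuous $g:[0,1]\to\mathbb R$ of bounded variation with $\mathcal H^{1/2}(\{f=g\})>0$.

*Proof from Theorem 4.* Take $C$ from Lusin's theorem and $B\subset C$ from Theorem 4. Extend $f|_B$ linearly over the bounded gaps of $B$ and constantly outside $[\min B,\max B]$. The extension $g$ is continuous: this is clear inside gaps, and near a point $x\in B$ the values of $g$ lie between values of $f$ at points of $B$ near $x$, or on a single linear piece ending at $x$. Since $g$ is monotone on each gap, adding gap endpoints to a partition shows $\operatorname{var}(g,[0,1])=\operatorname{var}(f,B)<\infty$. $\square$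

The converse half of Theorem 5 was proved in Section 2. The main work is Theorem 4. We treat only the $1$-variation and claim nothing about the corresponding endpoint for $\beta$-variation with $\beta\ne1$.

## 4. From compact sets to finite sequences

The first step replaces $C$ by $N$ sample points, equally spaced with respect to $\lambda|_C$. If $f$ has oscillation $1$, put $F(i)=\sqrt N f(x_i)$. We look for about $\sqrt N$ indices on which $F$ has variation at most about $\sqrt N$, *and* such that every block of $m$ consecutive indices contains at most about $\sqrt m$ of them. The last condition yields the mass distribution estimate.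

Fix
$$b=128,\qquad M=b^2,\qquad c=\tfrac1{1024}.$$
A **level-$k$ interval** is a set $\{iM^k,\dots,(i+1)M^k-1\}$ of integers, with $i\ge0$ an integer. Level-$0$ intervals are single integers, and $\{0,\dots,16383\}$ is a level-$1$ interval. For $k\ge1$ a level-$k$ interval is the union of $M$ level-$(k-1)$ intervals, its *children*. If $q=b^k$, a level-$k$ interval has $M^k=q^2$ elements.

**Proposition 8 (discrete theorem).** For every $F:\{0,\dots,M^n-1\}\to[0,b^n]$ there is $A=\{a_1<a_2<\dots\}$ with
$$\frac{b^n}{3072}\le\#A\le2b^n,\qquad\sum_i|F(a_{i+1})-F(a_i)|\le2b^n,$$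
and $\#(A\cap Q)\le2b^j$ for every level-$j$ interval $Q$ in the domain, $0\le j\le n$.

**Proof of Theorem 4 from Proposition 8.** If $\omega=0$, take $B=C$: the variation is $0$ and the content is at least $\ell^{1/2}$ by Section 1. Otherwise replace $f$ by $(f-\min_Cf)/\omega$. So we assume $f(C)\subset[0,1]$ and $\omega=1$.

**Step 1: sample points.** The aim is to find well-separated points of $C$. Let $G(x)=\lambda(C\cap[0,x])$. It is continuous, nondecreasing and $1$-Lipschitz, and runs from $0$ to $\ell$. Let $N=M^n$ and
$$x_i=\min\{x:G(x)=(i+\tfrac12)\ell/N\},\qquad0\le i<N.$$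
Then $x_0<x_1<\cdots$. Since $G(x_i-\delta)<G(x_i)$ for all small $\delta>0$, the set $C$ has points in each $(x_i-\delta,x_i]$, so $x_i\in C$ because $C$ is closed. Also $|x_i-x_j|\ge|G(x_i)-G(x_j)|=|i-j|\ell/N$.

**Step 2: finite sets and measures.** The aim is to apply Proposition 8 and transfer its conclusions to $C$. Put $F(i)=b^nf(x_i)\in[0,b^n]$, let $A_n$ be the resulting set, $X_n=\{x_i:i\in A_n\}\subset C$, and let $\mu_n$ be the uniform probability measure on $X_n$. Then $\operatorname{var}(f,X_n)\le2b^n/b^n=2$. We claim that for every open interval $I$ of length $r>0$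
$$\mu_n(I)\le\kappa^{-1}(r/\ell+1/N)^{1/2}.\tag{1}$$
The indices $i$ with $x_i\in I$ form a block of at most $rN/\ell+1$ consecutive integers, by the separation of the $x_i$. Let $j$ be least with $M^j\ge rN/\ell+1$. Since $rN/\ell+1>1$, we have $j\ge1$ and $M^{j-1}<rN/\ell+1$, that is, $b^{j-1}<(rN/\ell+1)^{1/2}$. If $j\le n$, the block meets at most two level-$j$ intervals, so it contains at most $4b^j\le4b(rN/\ell+1)^{1/2}$ elements of $A_n$. If $j>n$, then $\#A_n\le2b^n\le2b^{j-1}$, and the same bound holds. Divide by $\#A_n\ge b^n/3072$ and use $b^n=N^{1/2}$. The constant is $4\cdot128\cdot3072=3\cdot2^{19}=\kappa^{-1}$.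

**Step 3: the limit.** The aim is to pass from $X_n$ to one compact set. Along a subsequence of $n\to\infty$, $X_n\to B$ in the Hausdorff metric for some compact $B\subset C$, and $\mu_n\to\mu$ weakly. Every closed neighborhood $\{x:\operatorname{dist}(x,B)\le\delta\}$ eventually contains $X_n$, hence has $\mu$-measure $1$. Letting $\delta\downarrow0$ gives $\mu(B)=1$. For open intervals $I$, (1) gives $\mu(I)\le\liminf\mu_n(I)\le\kappa^{-1}\ell^{-1/2}|I|^{1/2}$. By Lemma 2, $\mathcal H_\infty^{1/2}(B)\ge\kappa\ell^{1/2}$.

For $u_1<\dots<u_m$ in $B$ choose $u^{(n)}_i\in X_n$ with $u_i^{(n)}\to u_i$ along the subsequence. They are eventually in increasing order, and since $f|_C$ is continuous, $\sum|f(u_{i+1})-f(u_i)|=\lim\sum|f(u^{(n)}_{i+1})-f(u^{(n)}_i)|\le2$. $\square$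

It remains to prove Proposition 8.

## 5. Pigeonhole on one value, and what it misses

Without the spread condition $\#(A\cap Q)\le2b^j$, Proposition 8 is the pigeonhole principle in averaged form. We have
$$\int_{\mathbb R}\#\{s:|F(s)-t|\le\tfrac12\}\,dt=M^n=b^{2n},$$
and the integrand vanishes outside an interval of length $b^n+1\le2b^n$. So for some $t$ at least $b^n/2$ indices have $|F(s)-t|\le\frac12$. Keep $\lceil b^n/2\rceil$ of them: consecutive values differ by at most $1$, and the variation is at most $b^n$.

With the spread condition, staying near one value $t$ is hopeless. Let $n=2k$, $q=b^k$. The domain has $q^2$ level-$k$ intervals. Let $F$ be constant on each of them, with the values $0,1,\dots,q^2-1$ in some order. The set $\{|F-t|\le\frac12\}$ meets at most two level-$k$ intervals, so a set $A$ inside it that obeys the spread condition has at most $4q$ elements. Proposition 8 asks for $q^2/3072$, which is larger once $q>12288$, that is, for $k\ge2$.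

What should one do in this example? From a base value $t$ one can travel to the constant value $x$ of a level-$k$ interval, collect $q$ indices there, and return. This costs $2|t-x|$, that is, $2|t-x|/q$ *per collected index*. At price $1$ per index, all values with $|t-x|\le q/2$ are within reach: about $q$ intervals instead of two. The spread condition caps what we may collect in one place, but the cap leaves budget for travel. We now set up bookkeeping for such tours at all scales.

## 6. Tours and the counting function

Fix $n$ and $F:\{0,\dots,M^n-1\}\to\mathbb R$. All level intervals below lie in this domain. For $A=\{a_1<\dots<a_r\}\ne\emptyset$ and $t\in\mathbb R$ let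
$$V_t(A)=|t-F(a_1)|+\sum_{i<r}|F(a_{i+1})-F(a_i)|+|F(a_r)-t|,$$
the cost of the tour that starts at $t$, visits the values on $A$ in order, and returns to $t$. For example, $V_t(\{s\})=2|t-F(s)|$. By the triangle inequality:

- (V1) $V_t(A)\le V_{t'}(A)+2|t-t'|$.
- (V2) If $A_1<\dots<A_m$ are successive blocks, then $V_t(\bigcup A_i)\le\sum V_t(A_i)$: between two blocks, detour through $t$.
- (V3) $V_t(A)\ge2|t-F(a)|$ for each $a\in A$.

We want a function $g_Q(t,p)$ that counts indices of $Q$ collectable by a tour from $t$ at price $p$ per index, with cap $b^k$ at level $k$.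

**Definition.** Let $t\in\mathbb R$, $p\ge0$. For $Q=\{s\}$ (level $0$) put $g_Q(t,p)=1$ if $2|t-F(s)|\le p$, and $0$ otherwise. For $Q$ of level $k\ge1$ put $h_Q=\sum_{Q'\text{ child of }Q}g_{Q'}$ and
$$g_Q(t,p)=\max\big\{m\in\{0,\dots,b^k\}:\ \exists\,t'\in\mathbb R,\ 0\le p'\le p\ \text{ with }\ h_Q(t',p')\ge m,\ \ 2|t-t'|\le(p-p')m\big\}.$$
In words: travel to $t'$, collect $m$ indices there at the lower price $p'$, and let the saving $(p-p')m$ pay for the trip. The value $m=0$ is always admissible.

*Example.* Let $F\equiv0$ on a level-$1$ interval $Q$. Then $h_Q(t,p)=M$ if $2|t|\le p$, and $0$ otherwise. We claim $g_Q(t,p)=b$ if $2|t|\le pb$, and $0$ otherwise. If $2|t|\le pb$, take $t'=p'=0$, $m=b$. Conversely, if $m\ge1$ is admissible, then $2|t'|\le p'$, so $2|t|\le p'+(p-p')m\le pm\le pb$. Thus $\int\min(h_Q,b)(t,1)\,dt=b$, but $\int g_Q(t,1)\,dt=b^2=\#Q$. Capping alone destroys a factor $b$, and travel restores it.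

Let $Q$ have level $k$ and put $q=b^k$. The following facts are immediate.

- (G1) $0\le g_Q\le q$; $g_Q$ is integer valued and nondecreasing in $p$ (the same $t',p'$ serve larger $p$). The sets $\{g_Q\ge m\}$ are closed in $\mathbb R\times[0,\infty)$. This is clear at level $0$. At level $k$, inductively $\{h_Q\ge m'\}$ is closed, being a superlevel set of a sum of upper semicontinuous functions. If $(t_i,p_i)\to(t,p)$ with witnesses $(t_i',p_i')$ for $m'\ge1$, the witnesses are bounded, and a limit point of them is a witness at $(t,p)$. So each set "$m'$ is admissible" is closed, and $\{g_Q\ge m\}$ is the finite union of these over $m'\ge m$. Consequently $t\mapsto g_Q(t,y(t))$ and $t\mapsto h_Q(t,y(t))$ are Borel for continuous $y\ge0$.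
- (G2) For $k\ge1$: $g_Q\ge\min(h_Q,q)$. Take $t'=t$, $p'=p$.
- (G3) For $k\ge1$: if $m\in(0,q]$ is real, $h_Q(t_0,p_0)\ge m$, $p\ge p_0$ and $2|t-t_0|\le(p-p_0)m$, then $g_Q(t,p)\ge m$. Indeed $h_Q$ is an integer, so $h_Q(t_0,p_0)\ge\lceil m\rceil$, and the integer $\lceil m\rceil\le q$ is admissible.
- (G4) If $t\notin F(Q)$, then $g_Q(t,0)=0$, and for $k\ge1$ also $h_Q(t,0)=0$. At level $0$ this is the definition. At level $k$, the children give $h_Q(t,0)=0$; and $p=0$ forces $p'=0$ and $t'=t$, so only $m=0$ is admissible.

**Lemma 9 (the counts are realized by tours).** If $g_Q(t,p)=m\ge1$ with $Q$ of level $k$, there is $A\subset Q$ with $m\le\#A\le2b^k$, $\#(A\cap Q'')\le2b^j$ for every level-$j$ interval $Q''\subset Q$, and $V_t(A)\le p\,\#A$.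

*Proof.* Induction on $k$. At level $0$ take $A=Q$. Let $k\ge1$ and take $(t',p')$ from the definition. Let $Q_1<\dots<Q_r$ be the children with $g_{Q_i}(t',p')\ge1$, and let $A_i\subset Q_i$ be given by induction at $(t',p')$. Then $\sum\#A_i\ge h_Q(t',p')\ge m$. Let $r'$ be least with $\sum_{i\le r'}\#A_i\ge m$, and put $A=\bigcup_{i\le r'}A_i$. By minimality, $m\le\#A<m+2b^{k-1}\le b^k+2b^{k-1}\le2b^k$. The spread condition holds for $Q''=Q$ by this bound, and for smaller $Q''$, which lie in one child, by induction. By (V2), $V_{t'}(A)\le p'\,\#A$. By (V1), $V_t(A)\le p'\,\#A+2|t-t'|\le p'\,\#A+(p-p')m\le p\,\#A$. $\square$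

- (G5) If $g_Q(t,p)>0$, then $\operatorname{dist}(t,F(Q))\le pq$: with $A$ from Lemma 9 and $a\in A$, (V3) gives $2|t-F(a)|\le V_t(A)\le p\,\#A\le2pq$.

By Lemma 9, Proposition 8 reduces to finding some $t$ for which $g_Q(t,1)$ is at least a constant times $b^n$. As in Section 5, we look for it by averaging over $t$.

## 7. An averaged inequality with variable price

**Why one price is not enough.** Suppose we try to show $\int g_Q(t,p)\,dt\ge c\,p\,q^2$ for constant $p$, by induction. The hypothesis for the $M$ children sums to $\int h_Q(t,p)\,dt\ge c\,p\,q^2$. Where $h_Q\le q$, (G2) loses nothing. Where $h_Q>q$, the cap destroys the surplus, and we must recover it by travel, that is, by making $g_Q$ large on a wider set of $t$. But traveling a distance $d$ after collecting $q$ indices costs $2d/q$ in price, so the collection must be available at a price *below* $p$. Lowering the price to $(1-\varepsilon)p$ everywhere multiplies the right-hand side by $1-\varepsilon$, and doing so at every level leaves $(1-\varepsilon)^n$, which tends to $0$. This is where the argument stops.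

The way out is to let the price depend on $t$ and to lower it only where there is surplus. The right rate of change is dictated by travel. If $q$ indices can be collected at $t'$ at price $p'$, then by (G3) they can be collected from $t$ at price $p'+2|t-t'|/q$. So at level $k$ we admit prices $y(t)$ that are $\frac2q$-Lipschitz. For the children the admissible rate is $\frac{2b}q$, which is $b$ times steeper. This leaves room to cut sharp dents of slope $\frac bq$ into $y$ before handing it down.

**Proposition 10 (key inequality).** Let $Q$ be of level $k$, $q=b^k$, and let $y:\mathbb R\to[0,\infty)$ be bounded and $\frac2q$-Lipschitz. Then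
$$\int_{\mathbb R}g_Q(t,y(t))\,dt\ \ge\ c\sum_{s\in Q}y(F(s)).\tag{2}$$

The integral is finite, because by (G5) the integrand vanishes outside a bounded set, and it is at most $q$. The proof is by induction on $k$.

**Step 1: level 0.** This starts the induction. Let $Q=\{s\}$, $q=1$. If $|t-F(s)|\le y(F(s))/4$, then
$$y(t)\ge y(F(s))-2|t-F(s)|\ge\tfrac12y(F(s))\ge2|t-F(s)|,$$
so $g_Q(t,y(t))=1$. Hence the integral is at least $y(F(s))/2\ge c\,y(F(s))$.

From now on $k\ge1$; write $g=g_Q$, $h=h_Q$. Children have level $k-1$ and $b^{k-1}=q/b$, so summing the inductive hypothesis gives, for every bounded $\frac{2b}q$-Lipschitz $z\ge0$,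
$$\int h(t,z(t))\,dt\ge c\sum_{s\in Q}z(F(s)).\tag{3}$$

**Step 2: the saturation threshold.** We locate the prices at which the cap begins to matter. Let $P=\{(t_0,p_0):p_0\ge0,\ h(t_0,p_0)\ge q\}$. If $P=\emptyset$, then $g\ge h$ by (G2), and (3) with $z=y$ proves (2). Otherwise let
$$\tau(t)=\inf_{(t_0,p_0)\in P}\Big(p_0+\frac2q|t-t_0|\Big)\ge0,$$
which is $\frac2q$-Lipschitz. Then, for $p\ge0$,
$$p<\tau(t)\ \Rightarrow\ h(t,p)<q,\qquad p>\tau(t)\ \Rightarrow\ g(t,p)=q.\tag{4}$$
The first holds because $(t,p)\in P$ would give $\tau(t)\le p$. For the second, there is $(t_0,p_0)\in P$ with $p_0+\frac2q|t-t_0|\le p$; apply (G3) with $m=q$.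

Fix $\varepsilon>0$. Put $\sigma=(\tau-\varepsilon)^+$, which is $\frac2q$-Lipschitz, and $\theta=(y-\sigma)^+$, which is $\frac4q$-Lipschitz. Here $\theta$ measures the surplus price.

**Step 3: below the threshold nothing is lost.** We record when passing from $h$ to $g$ is free:
$$0\le w\le\min(y,\sigma)\ \Rightarrow\ h(t,w(t))\le g(t,y(t))\ \text{ for all }t\notin F(Q).\tag{5}$$
If $w(t)=0$, then $h(t,0)=0$ by (G4). If $w(t)>0$, then $\sigma(t)>0$ and $w(t)\le\tau(t)-\varepsilon<\tau(t)$, so $h(t,w(t))<q$ by (4). By monotonicity and (G2), $h(t,w(t))\le\min(h(t,y(t)),q)\le g(t,y(t))$. The exceptional set $F(Q)$ is finite.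

Thus we may hand the price $\min(y,\sigma)$ to the children. This lowers the right-hand side of (3) by at most $c\sum_s\theta(F(s))$, and we must find a gain in $g-h$ that pays for this.

**Step 4: dents, losses and gains.** We define the quantities to be balanced. For a compact interval $J$ put $d_J(t)=\operatorname{dist}(t,\mathbb R\setminus J)$ and
$$z_J=\Big(y-\frac bqd_J\Big)^+,$$
the price $y$ with a dent over $J$. Then $0\le z_J\le y$, $z_J=y$ off $J$, and $z_J$ is $\frac{2+b}q$-Lipschitz, hence $\frac{2b}q$-Lipschitz. For compact intervals $I,J$ let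
$$L(I)=c\sum_{s\in Q:\,F(s)\in I}\theta(F(s)),\qquad\Lambda(J)=c\sum_{s\in Q}(y-z_J)(F(s)),$$
$$\mathcal G(J)=\int_J\Big[g(t,y(t))-h\big(t,\min(\sigma,z_J)(t)\big)\Big]dt.$$
$L(I)$ is the loss from lowering $y$ to $\sigma$ at values in $I$, $\Lambda(J)$ is the loss from the dent, and $\mathcal G(J)$ is the gain on $J$. By (5), $\mathcal G(J)\ge0$.

**Claim 11.** If $t^*=F(s)$ with $s\in Q$ and $\theta(t^*)>2\varepsilon$, there are $Z=[x-R,x+R]\ni t^*$ and a compact interval $J\subset Z$ with
$$\mathcal G(J)\ge L(3Z)+\Lambda(J),\qquad3Z=[x-3R,x+3R].\tag{6}$$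

The strategy is a dichotomy, repeated at doubling scales. Near $t^*$ the function $g$ has its full value $q$. Cut a dent to the right of $t^*$. If the dent makes $h$ fall noticeably below $g$ on average, the gain pays for the losses. If not, some point in the dent still offers almost $q$ indices at a much reduced price. Then the saving finances travel, and $g$ is almost $q$ on an interval twice as wide. We repeat there. Each failure reduces "almost" a little, and the total reduction must stay bounded.

**Step 5: the first interval.** We start the construction. Let $R_0=\theta(t^*)q/16$, $R_i=2^iR_0$, $t_0=t^*$, $\varphi_0=1$. We shall construct $t_i$ and $\varphi_i$ with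
$$g(t,y(t))\ge\varphi_iq\quad\text{on }I_i=[t_i-R_i,t_i+R_i].\tag{7}$$
For $i=0$: since $\theta(t^*)>0$ and $\sigma\ge\tau-\varepsilon$, we have $y(t^*)-\tau(t^*)\ge\theta(t^*)-\varepsilon>\theta(t^*)/2$. As $y-\tau$ is $\frac4q$-Lipschitz and $\frac4qR_0=\theta(t^*)/4$, on $I_0$ we get $y-\tau>\theta(t^*)/4>0$. So $g(t,y(t))=q$ on $I_0$ by (4).

**Step 6: one stage, and the geometry.** We set up the dichotomy and record where the intervals lie. Given $t_i,\varphi_i$ with (7), put
$$J_i=\big[t_i+\tfrac{R_i}2,\ t_i+R_i\big]\subset I_i,\qquad\delta_i=\frac{L(3I_i)+\Lambda(J_i)}{q|J_i|}.$$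
If $\mathcal G(J_i)\ge L(3I_i)+\Lambda(J_i)$, stop: stage $i$ succeeds. Otherwise put $\varphi_{i+1}=\varphi_i-2\delta_i$ and choose $t_{i+1}\in J_i$ as in Step 8. For all stages reached, $t_i\le t_{i+1}\le t_i+R_i$, so
$$0\le t_i-t^*\le R_0+\dots+R_{i-1}<R_i,\qquad\text{whence }t^*\in I_i.$$
Also $\min J_{i+1}=t_{i+1}+R_i\ge t_i+\frac32R_i>t_i+R_i=\max J_i$, so the $J_i$ are pairwise disjoint.

**Step 7: the reductions have bounded sum.** We show, for the stages reached,
$$\sum_i\delta_i\le\tfrac3{16},\qquad\text{so all }\varphi_i\ge1-\tfrac38>\tfrac12.\tag{8}$$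
The bound on $\delta_0+\dots+\delta_i$ uses only $t_0,\dots,t_i$, so it is available before $t_{i+1}$ is chosen.

*The $\Lambda$-part.* We have $y-z_{J_i}\le\frac bqd_{J_i}\le\frac bq\cdot\frac{R_i}4$ on $J_i$, and $y-z_{J_i}=0$ off $J_i$. As $|J_i|=R_i/2$,
$$\frac{\Lambda(J_i)}{q|J_i|}\le\frac{cb}{2q^2}\,\#\{s\in Q:F(s)\in J_i\}.$$
Since the $J_i$ are disjoint and $\#Q=q^2$, these terms sum to at most $cb/2=64c$.

*The $L$-part.* Fix $s\in Q$ and let $x=F(s)$. If $x\in3I_i$, then $|x-t^*|\le3R_i+R_i=4R_i$. By the Lipschitz bound, $\theta(x)\le\theta(t^*)+\frac4q|x-t^*|=\frac{16R_0+4|x-t^*|}q$. So $s$ contributes to $L(3I_i)/(q|J_i|)$ at most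
$$\frac{2c\,\theta(x)}{qR_i}\le\frac{8c}{q^2}\cdot\frac{4R_0+|x-t^*|}{R_i},$$
and it contributes only for $i$ with $R_i\ge\max(R_0,|x-t^*|/4)$. Let $i_0$ be the least such $i$. Then $4R_0+|x-t^*|\le8R_{i_0}$ and $\sum_{i\ge i_0}R_i^{-1}\le2/R_{i_0}$. So $s$ contributes at most $\frac{8c}{q^2}\cdot16$ in total, and all $q^2$ indices together at most $128c$.

Altogether $\sum\delta_i\le192c=\frac3{16}$, and $\varphi_i=1-2\sum_{j<i}\delta_j\ge\frac58$.

**Step 8: after a failure, double the scale.** We choose $t_{i+1}$ and verify (7) for $i+1$. Suppose $\mathcal G(J_i)<L(3I_i)+\Lambda(J_i)=\delta_iq|J_i|$. Let $w=\min(\sigma,z_{J_i})\le\min(y,\sigma)$, and let $J_i'$ be the middle half of $J_i$; there $d_{J_i}\ge R_i/8$. Almost everywhere on $J_i$, the difference $g(t,y(t))-h(t,w(t))$ is nonnegative by (5) and at least $\varphi_iq-h(t,w(t))$ by (7). Hence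
$$\int_{J_i'}\big(\varphi_iq-h(t,w(t))\big)^+dt\le\mathcal G(J_i)<\delta_iq|J_i|=2\delta_iq|J_i'|.$$
So on a set of positive measure in $J_i'$ we have $(\varphi_iq-h(t,w(t)))^+<2\delta_iq$, which implies $h(t,w(t))>(\varphi_i-2\delta_i)q=\varphi_{i+1}q$. Pick such a $t\notin F(Q)$ and call it $t_{i+1}$. As $h(t_{i+1},w(t_{i+1}))>0$, (G4) gives $w(t_{i+1})>0$. Hence $z_{J_i}(t_{i+1})>0$, the positive part in the definition of $z_{J_i}$ is inactive there, and
$$w(t_{i+1})\le y(t_{i+1})-\frac bq\cdot\frac{R_i}8=y(t_{i+1})-\frac{16R_i}q.\tag{9}$$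
Now let $|t'-t_{i+1}|\le R_{i+1}=2R_i$. Since $y$ is $\frac2q$-Lipschitz,
$$y(t')-w(t_{i+1})\ge\frac{16R_i}q-\frac{4R_i}q=\frac{12R_i}q.$$
With $m=\varphi_{i+1}q\ge q/2$ we get $(y(t')-w(t_{i+1}))\,m\ge6R_i\ge2|t'-t_{i+1}|$. Apply (G3) with $(t_0,p_0)$ there equal to $(t_{i+1},w(t_{i+1}))$: $g(t',y(t'))\ge\varphi_{i+1}q$. This is (7) for $i+1$.

**Step 9: some stage succeeds.** We show that the doubling ends. By (9) and $w(t_{i+1})>0$, failure at stage $i$ forces $16R_i/q\le\sup y$. Since $R_i\to\infty$ and $y$ is bounded, some stage $i$ succeeds. Take $Z=I_i$, $J=J_i$ there. This proves Claim 11.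

**Step 10: disjoint intervals and the balance.** We combine the local claims into (2). Apply Claim 11 to each $t^*$ in the finite set $T=\{F(s):s\in Q,\ \theta(F(s))>2\varepsilon\}$. From the resulting intervals $Z$ choose greedily, by decreasing radius, pairwise disjoint ones. An interval not chosen meets a chosen one of at least the same radius, so it is contained in the triple of the latter. Let $(Z_l,J_l)$ be the selected pairs. Then each $t^*\in T$ lies in some $3Z_l$, and the $J_l\subset Z_l$ are disjoint. Put
$$z=\min(y,\sigma,z_{J_1},z_{J_2},\dots).$$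
It is bounded, nonnegative and $\frac{2b}q$-Lipschitz, so (3) applies to it. By (5), $h(t,z(t))\le g(t,y(t))$ almost everywhere. On $J_l$ the other $z_{J_{l'}}$ equal $y$ and $z_{J_l}\le y$, so $z=\min(\sigma,z_{J_l})$ there. Hence
$$\int\big[g(t,y(t))-h(t,z(t))\big]dt\ge\sum_l\mathcal G(J_l).$$
On the loss side, $y-z=\max(0,\,y-\sigma,\,y-z_{J_1},\dots)\le\theta+\sum_l(y-z_{J_l})$. In $c\sum_s\theta(F(s))$, indices with $\theta(F(s))\le2\varepsilon$ contribute at most $2\varepsilon cq^2$, and the others have $F(s)\in T\subset\bigcup3Z_l$. With (6),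
$$c\sum_{s\in Q}(y-z)(F(s))\le2\varepsilon cq^2+\sum_l\big(L(3Z_l)+\Lambda(J_l)\big)\le2\varepsilon cq^2+\sum_l\mathcal G(J_l).$$
Together with (3),
$$\int g(t,y(t))\,dt\ge c\sum_{s\in Q}z(F(s))+\sum_l\mathcal G(J_l)\ge c\sum_{s\in Q}y(F(s))-2\varepsilon cq^2.$$
The left side does not depend on $\varepsilon$. Let $\varepsilon\to0$. This proves Proposition 10. $\square$

**Proof of Proposition 8.** Let $Q$ be the whole domain $\{0,\dots,M^n-1\}$, of level $n$, and $y\equiv1$. By Proposition 10, $\int g_Q(t,1)\,dt\ge cM^n=cb^{2n}$. By (G5) and $F(Q)\subset[0,b^n]$, the integrand vanishes outside $[-b^n,2b^n]$, which has length $3b^n$. So for some $t$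
$$g_Q(t,1)\ge\frac c3b^n=\frac{b^n}{3072}>0.$$
Lemma 9 with $p=1$ gives $A$ with $b^n/3072\le\#A\le2b^n$, with the spread condition, and with $\sum_i|F(a_{i+1})-F(a_i)|\le V_t(A)\le\#A\le2b^n$. $\square$

With Section 4, Theorem 4 is proved, and so the question is answered affirmatively.

## 8. Spending a smaller budget: Theorem 5

The converse half is in Section 2. For the direct half, the idea is to restrict $f$ to a part of $E$ where it oscillates by at most $v$.

Split the range of $f|_E$ into $\lceil\omega/v\rceil\le2\omega/v$ intervals of length at most $v$ (recall $v\le\omega$). For one of them the preimage in $E$ has measure at least $\ell v/(2\omega)$. By Lusin's theorem this preimage contains a compact $C$ with $f|_C$ continuous and $\lambda(C)\ge\ell v/(4\omega)$. On $C$ the oscillation is at most $v$. Theorem 4 gives a compact $B\subset C$ with $\operatorname{var}(f,B)\le2v$ and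
$$\mathcal H_\infty^{1/2}(B)\ge\kappa\Big(\frac{\ell v}{4\omega}\Big)^{1/2}=\frac\kappa2\Big(\frac{\ell v}\omega\Big)^{1/2}.\qquad\square$$

## 9. Typical continuous functions and the exact gauge: Theorem 6

**3 implies 1.** If $\liminf_{r\to0}\varphi(r)/\sqrt r>0$, there is $a>0$ with $\varphi(r)\ge a\sqrt r$ for all small $r$. Hence $\mathcal H^\varphi\ge a\,\mathcal H^{1/2}$, and the compact set given by Lusin's theorem and Theorem 4 has positive $\mathcal H^\varphi$-measure.

**1 implies 2.** Continuous functions are Borel.

**2 implies 3, and the statement on typical functions.** Assume $\liminf_{r\to0}\varphi(r)/\sqrt r=0$. We show that a typical $f$ has infinite variation on every $A$ with $\mathcal H^\varphi(A)>0$. Comeager sets in the complete space $C[0,1]$ are nonempty by Baire's theorem, so then 2 fails.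

**Step 1: adding a steep small sawtooth.** The aim is to perturb a given function slightly so that Lemma 3 applies to everything nearby. Let $j\in\mathbb N$, let $g$ be continuous and piecewise linear with $|g'|\le L$, and let $\eta\in(0,1/j)$. By assumption there is $r\in(0,1/j)$ with
$$\varphi(r)\le\frac\eta j\sqrt r,\qquad r^{-1/2}\ge2L,\qquad\eta\sqrt r\le1.$$
Let $K=\lceil1/(\eta\sqrt r)\rceil\le2/(\eta\sqrt r)$ and $S=K\eta\ge r^{-1/2}\ge2L$. Let $f_0=g+\mathrm{saw}$, where $\mathrm{saw}$ starts at $0$ and has slopes $+S,-S,+S,\dots$ on the $K$ intervals $[\frac iK,\frac{i+1}K]$. Since $0\le\mathrm{saw}\le S/K=\eta$, we have $\|f_0-g\|\le\eta$. For $x,x'$ in the same piece,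
$$|f_0(x)-f_0(x')|\ge(S-L)|x-x'|\ge\tfrac S2|x-x'|.$$

**Step 2: efficient covers for all functions near $f_0$.** We bound the $\varphi$-sum of a cover of $A$. Let $\|f-f_0\|<Sr/8$. If $x,x'$ lie in the same piece and $|x-x'|\ge r$, then $|f(x)-f(x')|\ge\frac{Sr}2-2\cdot\frac{Sr}8=\frac{Sr}4$. So if $\operatorname{var}(f,A)\le V$, Lemma 3 with $a=Sr/4$ covers $A$ by at most
$$2K+\frac{8V}{Sr}\le\Big(\frac4\eta+8V\Big)r^{-1/2}$$
cells of length at most $r<1/j$. As $\varphi$ is nondecreasing, the total $\varphi$-sum of these cells is at most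
$$\Big(\frac4\eta+8V\Big)r^{-1/2}\varphi(r)\le\Big(\frac4\eta+8V\Big)\frac\eta j\le\frac{4+8V}j.$$

**Step 3: the comeager set.** We intersect over $j$. Let $\mathcal U_j$ be the union, over all $g$ and $\eta$ as above, of the balls $\{f:\|f-f_0\|<Sr/8\}$. It is open. It is dense, because piecewise linear functions are dense in $C[0,1]$ and $f_0$ is within $\eta$ of $g$ with $\eta$ arbitrarily small. So $\bigcap_j\mathcal U_j$ is comeager. Let $f$ belong to it and let $V=\operatorname{var}(f,A)<\infty$. By Step 2, for every $j$ the set $A$ is covered by sets of diameter less than $1/j$ with $\varphi$-sum at most $(4+8V)/j$. Letting $j\to\infty$ gives $\mathcal H^\varphi(A)=0$. Hence $f$ has infinite variation on every $A$ with $\mathcal H^\varphi(A)>0$. $\square$
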